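# Bringing a Nash function germ to polynomial form

## Taylor polynomials as candidates

A *Nash function* on an open semi-algebraic set $U\subset\mathbb R^m$ is a $\mathcal C^\infty$ function whose graph is semi-algebraic; equivalently, it is real analytic and satisfies a nontrivial polynomial equation $P(x,f(x))=0$. Near $0\in\mathbb R$ the function $\sqrt{1+x}$ is Nash, with $P=T^2-1-x$, while $e^x$ is analytic but not Nash. A *Nash map* has Nash components, and a *Nash diffeomorphism* is a Nash map that is a diffeomorphism with Nash inverse. We work with germs at $0$, and a germ $f:(\mathbb R^m,0)\to\mathbb R$ is transformed by $\sigma:(\mathbb R^m,0)\to(\mathbb R^m,0)$ into $f\circ\sigma$.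

We ask: given a Nash germ $f$, is there a Nash diffeomorphism germ $\sigma$ for which $f\circ\sigma$ is a polynomial? Two facts surround the question. If $\sigma$ need only be a homeomorphism, every $f$ can be made polynomial. And for sets instead of functions, Nash diffeomorphisms suffice: a *Nash set germ* is the common zero set of finitely many Nash germs, and Theorem 8.6.12 says that every such germ $V_0$ has an algebraic image $\sigma(V_0)$ under some Nash diffeomorphism germ $\sigma$. Neither statement settles the question.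

The first guess is: **yes, and the polynomial can be taken to be a Taylor polynomial of $f$ of high enough degree.** Let us test it.

*One variable.* If $f$ is constant there is nothing to do. Otherwise $f=f(0)+c\,x^du(x)$ with $c\neq0$, $d\ge1$, $u$ Nash and $u(0)=1$. The germ $x\,u(x)^{1/d}$ is analytic and algebraic with derivative $1$ at $0$. If $\sigma$ is its inverse, then $f\circ\sigma=f(0)+c\,x^d$, a Taylor polynomial of $f$.

*Nonzero differential.* After a linear change of coordinates $f=f(0)+x_1+(\text{order}\ge2)$. Then $h=(f-f(0),x_2,\dots,x_m)$ is a Nash diffeomorphism germ, and $f\circ h^{-1}=f(0)+x_1$.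

*A singular point in two variables.* Let $f=x^3+y^3\sqrt{1+x}$. We shall see below that its Taylor polynomial of degree $7$ works, because the partial derivatives of $f$ generate an ideal containing a power of the maximal ideal.

So the guess survives the first cases. We will see that one half of it is true and the other half is false: a polynomial form always exists, but sometimes no Taylor polynomial of $f$ is one. To separate the halves we need some algebra.

## The ring of Nash germs

Let $\mathcal N_m$ be the ring of Nash germs at $0\in\mathbb R^m$ and $\mathfrak m$ its maximal ideal; at another base point $a$ we write $\mathcal N_a$ and $\mathfrak m_a$. It is a noetherian local domain. For $f\in\mathcal N_m$ put $f_i=\partial f/\partial x_i$ and let $J(f)=(f_1,\dots,f_m)$. For a diffeomorphism germ $\tau$ and an ideal $I$ let $\tau^*I=\{g\circ\tau:g\in I\}$. Since the Jacobian matrix of $\tau$ is invertible, the chain rule gives $J(f\circ\tau)=\tau^*J(f)$.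

We use the following facts.

**(F1) Analytic plus algebraic.** By Taylor expansion $\mathcal N_n$ is the ring of power series algebraic over $\mathbb R[x]$, and it is the henselization of $\mathbb R[x]_{(x)}$ (Nagata, *Local Rings*; Bochnak–Coste–Roy, *Real Algebraic Geometry*, Ch. 8). An analytic germ algebraic over $\mathbb R(x)$ is Nash. The implicit and inverse function theorems hold for Nash maps.

A consequence is **Hadamard division**: if $G(x,\xi)$ is Nash and $G(x,0)=0$, then $G=\sum_i\xi_iG_i$ with $G_i$ Nash. Indeed $G$ is the sum over $i$ of $G(x,0,\dots,0,\xi_i,\xi_{i+1},\dots)-G(x,0,\dots,0,0,\xi_{i+1},\dots)$; the $i$-th summand is divisible by $\xi_i$, and the quotient is analytic and algebraic. Without the variables $x$, repeated division shows that a Nash germ whose Taylor expansion starts in degree $\ge N$ lies in $\mathfrak m^N$, since each quotient by a variable lowers the order by at most one.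

**(F2) Finitely many Nash germs from one root.** Given $c_1,\dots,c_s\in\mathcal N_n$, there are $M\in\mathbb R[x][T]$ monic in $T$, a germ $\theta\in\mathcal N_n$ and polynomials $C_j,B\in\mathbb R[x,T]$ with
$$\theta(0)=0,\quad M(x,\theta)=0,\quad M(0,0)=0,\quad M_T(0,0)\neq0,\quad c_j=\frac{C_j(x,\theta)}{B(x,\theta)},\quad B(0,0)=1 .$$
The reason is that the henselization is the direct limit of étale neighborhoods, and each of these is locally standard étale (Raynaud, *Anneaux locaux henséliens*; Milne, *Étale Cohomology*, Thm I.3.14). After translating $T$, this gives all the properties except that $M$ has coefficients in $\mathbb R[x]_{(x)}$. Let $D\in\mathbb R[x]$, $D(0)\ne0$, be a common denominator of these coefficients and $N=\deg_TM$. Replace $\theta$ by $D\theta$ and $M$ by $D^NM(x,T/D)$. A coefficient $a_i$ of $T^{N-i}$ becomes $a_iD^i$, a polynomial. The derivative at the origin is multiplied by $D(0)^{N-1}\ne0$, and the $c_j$ are still fractions in $x,\theta$ with denominators nonzero at the origin. Take a common denominator and scale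 it to have value $1$.

*Example.* $\theta=\sqrt{1+x}-1$ is a root of $M=T^2+2T-x$, and $M_T(0,0)=2$. Note that $M(0,T)=T(T+2)$ has a second root $-2$; such extra roots will matter.

**(F3) Weierstrass theorems for Nash germs** (Lafon 1965). Use coordinates $(x,y)$ with $x\in\mathbb R^n$, $n=m-1$. A germ $\Delta_0$ is *$y$-regular of order $d$* if $\Delta_0(0,y)=y^d\cdot\text{unit}$. For instance $xy$ is not $y$-regular, but after replacing $x$ by $x+y$ it becomes $(x+y)y$, which is $y$-regular of order $2$. In general, a linear change that puts the $y$-axis in a direction where the lowest-degree form of $\Delta_0\ne0$ does not vanish makes $\Delta_0$ $y$-regular. If $\Delta_0\in\mathcal N_m$ is $y$-regular of order $d$, then $\Delta_0=\text{unit}\cdot F$ with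
$$F=y^d+a_1(x)y^{d-1}+\dots+a_d(x),\qquad a_i\in\mathcal N_n,\ a_i(0)=0,$$
and every $g\in\mathcal N_m$ is congruent modulo $F$ to some $\sum_{j<d}b_j(x)y^j$ with $b_j\in\mathcal N_n$.

*Proof of (F3).* Take $F$ from analytic Weierstrass preparation. Let $P$ be an irreducible polynomial with $P(x,y,\Delta_0)=0$. Then $P_0:=P(x,y,0)\neq0$, since otherwise $P$ would be a constant times its last variable and $\Delta_0=0$. As $P(x,y,\Delta_0)-P_0$ is divisible by $\Delta_0$, so is $P_0$; hence $F\mid P_0$ as analytic germs. Write $\mathcal O_n$ for the ring of analytic germs in $x$. Dividing $P_0$ by the monic $F$ in $\mathcal O_n[y]$ is also a Weierstrass division, so by uniqueness the remainder is $0$ and $F\mid P_0$ in $\mathcal O_n[y]$. The roots of $F$ in an algebraic closure of the fraction field of $\mathcal O_n$ are roots of the nonzero polynomial $P_0\in\mathbb R[x][y]$. So they, and therefore the $a_i$, are algebraic over $\mathbb R(x)$, and $a_i\in\mathcal N_n$ by (F1). The quotient $\Delta_0/F$ is analytic and algebraic, hence a Nash unit.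

For division put $A=\mathcal N_n$ and $\Lambda=A[y]_{(\mathfrak m_A,y)}$. We claim that $\mathcal N_m=\Lambda^h$. Let $\varphi:\Lambda\to H$ be a local homomorphism to a henselian local ring. Its restriction to $\mathbb R[x,y]_{(x,y)}$ extends uniquely to a local $\psi:\mathcal N_m\to H$. On $A=(\mathbb R[x]_{(x)})^h$ the maps $\psi$ and $\varphi$ agree by uniqueness of extension from $\mathbb R[x]_{(x)}$, and they agree on $y$; so $\psi|_\Lambda=\varphi$. Hence $\mathcal N_m$ has the universal property of $\Lambda^h$. Next, every maximal ideal of the finite $A$-algebra $A[y]/(F)$ lies over $\mathfrak m_A$, and $A[y]/(F,\mathfrak m_A)=\mathbb R[y]/(y^d)$. So $A[y]/(F)$ is local (or zero, if $d=0$) with maximal ideal $(\mathfrak m_A,y)$, and it equals $\Lambda/F\Lambda$. Being finite and local over the henselian ring $A$, it is henselian. Since henselization commutes with quotients, $\mathcal N_m/F\mathcal N_m=(\Lambda/F\Lambda)^h=A[y]/(F)$, whose elements are the classes of $\sum_{j<d}b_jy^j$. (If $d=0$, both sides are $0$.) $\square$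

**(F4) Norms.** Let $R$ be a commutative ring and $M\in R[T]$ of degree $N\ge1$ with unit leading coefficient. For $G\in R[T]$ let the norm of $G$ be the determinant of multiplication by $G$ on the free $R$-module $R[T]/(M)$ of rank $N$. It commutes with ring homomorphisms $R\to R'$. It lies in the ideal $(M,G)R[T]$: by Cayley–Hamilton, $G$ satisfies modulo $M$ its characteristic polynomial, whose constant term is $\pm$ the norm, so the norm is a multiple of $G$ modulo $M$. If $R$ is a field, the norm is nonzero exactly when multiplication by $G$ is bijective, that is, when $G$ and $M$ have no common root in an algebraic closure.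

**(F5) Nakayama's lemma**, in two forms over a local ring with maximal ideal $\mathfrak n$. If $L\subset K$ are modules with $K$ finitely generated and $K\subset L+\mathfrak nK$, then $K=L$. In particular, elements generating $K/\mathfrak nK$ generate $K$.

## Determinacy modulo the square of the Jacobian ideal

How close must $p$ be to $f$ for the two to be equivalent? The answer is measured by an ideal.

**Lemma 1.** Let $f\in\mathcal N_m$, let $I\subset\mathcal N_m$ be an ideal, and let $p\in\mathcal N_m$ satisfy $p-f\in\mathfrak m^2\,I\,J(f)^2$. Then there is a Nash diffeomorphism germ $\sigma$ with $f\circ\sigma=p$ and $\sigma_i-x_i\in\mathfrak m^2I$ for all $i$.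

*Proof.* We look for $\sigma=x+\xi$ with $\xi$ a combination of the $f_j$, so that the linear part of $f(x+\xi)-f(x)$ is quadratic in the $f_j$, as $p-f$ is.

Write $p=f+\sum_{i,j}h_{ij}f_if_j$ with $h_{ij}\in\mathfrak m^2I$. Hadamard division applied to $f(x+\xi)-f(x)=\sum_i\xi_iG_i(x,\xi)$, where $G_i(x,0)=f_i(x)$, and then to each $G_i-f_i$, gives Nash germs $R_{kl}$ with
$$f(x+\xi)=f(x)+\sum_if_i(x)\xi_i+\sum_{k,l}R_{kl}(x,\xi)\,\xi_k\xi_l .$$
Put $\xi_i=\sum_ju_{ij}f_j(x)$ with unknowns $u_{ij}$. Since $\xi_k\xi_l=\sum_{i,j}u_{ki}u_{lj}f_if_j$,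
$$f(x+\xi)-f(x)=\sum_{i,j}f_if_j\Big[u_{ij}+\sum_{k,l}R_{kl}(x,\xi)\,u_{ki}u_{lj}\Big].$$
So it suffices to solve
$$u_{ij}+\sum_{k,l}R_{kl}(x,\xi)\,u_{ki}u_{lj}=h_{ij}(x),\qquad \xi_a=\sum_ju_{aj}f_j(x). \tag{1}$$
At $x=0$, $u=0$ the system holds, because $h_{ij}(0)=0$, and its Jacobian matrix in $u$ is the identity there. The Nash implicit function theorem gives a solution with $u_{ij}\in\mathfrak m$. Let $U$ be the ideal generated by the $u_{ij}$. By (1), $U\subset(h_{ij})+U^2\subset(h_{ij})+\mathfrak mU$. Apply (F5) with $K=U+(h_{ij})$ and $L=(h_{ij})$: this gives $U\subset(h_{ij})\subset\mathfrak m^2I$. Let $\sigma_i=x_i+\sum_ju_{ij}f_j$. Then $\sigma(0)=0$, $\sigma_i-x_i\in\mathfrak m^2I$, so $D\sigma(0)=\mathrm{id}$ and $\sigma$ is a Nash diffeomorphism germ, and $f\circ\sigma=f+\sum h_{ij}f_if_j=p$. $\square$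

This explains the successes of the guess. If $J(f)\supset\mathfrak m^k$, then $\mathfrak m^2J(f)^2\supset\mathfrak m^{2k+2}$, and the Taylor polynomial of degree $2k+1$ differs from $f$ by an element of $\mathfrak m^{2k+2}$; Lemma 1 with $I=\mathcal N_m$ applies. For $f=x^3+y^3\sqrt{1+x}$ we have $f_y=3y^2\sqrt{1+x}$ and $f_x=3x^2+y^3/(2\sqrt{1+x})$. So $J(f)=(x^2,y^2)\supset\mathfrak m^3$, and degree $7$ works as announced.

## A germ equivalent to none of its Taylor polynomials

The argument stops when $J(f)$ contains no power of $\mathfrak m$. Here is a case where the guess itself is false. Let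
$$\theta(x)=\frac{x^2}{1-x}=x^2+x^3+\cdots,\qquad f=y^2(y-\theta)^2=g^2,\quad g=y(y-\theta).$$
Since $J(f)\subset(g)$ and $g$ vanishes on $\{y=0\}$, no power $x^N$ lies in $J(f)$. A subscript $N$ on a function in the next paragraph denotes truncation to degree $\le N$.

*No truncation $f_N$ equals $f\circ\sigma$ for an analytic diffeomorphism germ $\sigma$.* For $N\le3$, $f_N=0$, whereas $f\circ\sigma\ne0$. For $N=4$, $f_4=y^4$. If $f\circ\sigma=y^4$, then $y\circ\sigma$ and $(y-\theta)\circ\sigma$ are non-units dividing $y^4$ and of order $1$, so each is a unit times $y$. Hence $y$ and $y-\theta$ generate the same ideal, so $\theta\in(y)$, which is false. For $N\ge5$, expanding gives $f_N=y^2s_N$ with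
$$s_N=y^2-2y\,\theta_{N-3}+(\theta^2)_{N-2}=(y-a)^2-b,\qquad a=\theta_{N-3},\quad b=a^2-(\theta^2)_{N-2}.$$
As $\theta^2-a^2$ has order $\ge N$, $b$ is the part of $a^2$ of degree $>N-2$. It contains the top term $x^{2N-6}$ of $a^2$, and $2N-6>N-2$, so $b\ne0$. If $f\circ\sigma=f_N$, then $y^2s_N=(g\circ\sigma)^2$, so $y$ divides $g\circ\sigma$ and $s_N=s^2$ with $s$ analytic. Since $s_N(0,y)=y^2$, we have $s(0,y)=\pm y$, and $s$ vanishes along a curve $y=e(x)$. There both $s_N$ and $\partial_ys_N=2(y-a)$ vanish. Hence $e=a$ and $b=0$, a contradiction.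

Yet $f$ has a polynomial form. With $\xi(x)=x\sqrt{1+x^2/4}-x^2/2$ one checks $\xi^2=x^2(1-\xi)$, so $\theta(\xi(x))=x^2$. Thus $\sigma(x,y)=(\xi(x),y)$ gives $f\circ\sigma=y^2(y-x^2)^2$. The polynomial comes from first moving the critical set to an algebraic position and not from truncating.

## The theorems, and the reduction to a congruence

**Theorem 1.** For every $f\in\mathcal N_m$ there is a Nash diffeomorphism germ $\sigma:(\mathbb R^m,0)\to(\mathbb R^m,0)$ such that $f\circ\sigma$ is the germ of a polynomial.

**Theorem 2.** Let $f\in\mathcal N_m$, let $I_1,\dots,I_r\subset\mathcal N_m$ be nonzero ideals and let $k\ge1$. There is one Nash diffeomorphism germ $\sigma$ with $\sigma\equiv\mathrm{id}$ mod $\mathfrak m^{k+1}$ such that $f\circ\sigma$ is a polynomial and every $\sigma^*I_i$ is generated by polynomials. In particular, for Nash set germs $V_1,\dots,V_r$, all $\sigma^{-1}(V_i)$ are algebraic germs.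

**Proposition 3.** For all $m\ge1$, $\ell\ge2$ there is a Nash map germ $\phi:(\mathbb R^m,0)\to(\mathbb R^\ell,0)$ such that $\phi\circ\sigma$ is polynomial for no Nash (even analytic) diffeomorphism germ $\sigma$.

So the answer to the question is yes, and it is sharp: it holds for one function, not for two.

Lemma 1 tells us what to aim for. We need not make $f$ equal to a polynomial by hand; it is enough to make it *congruent* to one modulo $\mathfrak m^2J(f)^2$, or modulo one nonzero element of that ideal.

**Proposition 4.** Let $m\ge1$, $0\neq\Delta_0\in\mathfrak m\subset\mathcal N_m$ and $f^{(1)},\dots,f^{(s)}\in\mathcal N_m$. There are a Nash diffeomorphism germ $\tau:(\mathbb R^m,0)\to(\mathbb R^m,0)$ and polynomials $p^{(1)},\dots,p^{(s)}$ with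
$$f^{(c)}\circ\tau-p^{(c)}\in(\Delta_0\circ\tau)\,\mathcal N_m\qquad\text{for all }c.$$

**Proof of Theorem 1 from Proposition 4.** If $f$ is constant (in particular if $m=0$) there is nothing to prove. Otherwise some $f_i\ne0$; put $\Delta_0=x_1^2f_i^2$, so that $0\ne\Delta_0\in\mathfrak m^2J(f)^2$. Proposition 4 gives $\tau$ and a polynomial $p$ with
$$p-f\circ\tau\in(\Delta_0\circ\tau)\subset\tau^*\big(\mathfrak m^2J(f)^2\big)=\mathfrak m^2J(f\circ\tau)^2 .$$
Lemma 1, applied to $f\circ\tau$ with $I=\mathcal N_m$, gives a Nash diffeomorphism germ $\sigma_1$ with $f\circ\tau\circ\sigma_1=p$. Take $\sigma=\tau\circ\sigma_1$. $\blacksquare$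

Everything now rests on Proposition 4.

## Two functions at once: where induction on the dimension stops

A sensible attack on Proposition 4 is induction on $m$. By (F3) we may replace $\Delta_0$ by $F=y^d+a_1y^{d-1}+\dots+a_d$ and $f$ by $\sum_{j<d}b_j(x)y^j$. If a diffeomorphism germ $s$ of $\mathbb R^{n}$, $n=m-1$, made all the $a_i$ and $b_j$ polynomial, then $\tau(x,y)=(s(x),y)$ would finish. But this asks for *several* functions of $x$ to become polynomial under one change of $x$, and Proposition 3 forbids that in general.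

**Proof of Proposition 3.** Let $c(t)=t^3-t+1$ and
$$\phi(x)=\big(x_1,\ \sqrt{1-x_1+x_1^3}-1,\ 0,\dots,0\big).$$
Suppose $\phi\circ\sigma=(p_1,p_2,0,\dots,0)$ is polynomial. Then $(p_2+1)^2=c(p_1)$ as germs, hence as polynomials, and $p_1=\sigma_1$ is nonconstant because $\sigma$ is a diffeomorphism germ. Restrict $p_1$ and $p_2+1$ to a line through $0$ on which $p_1$ is nonconstant. We get $P_1,P_2\in\mathbb R[s]$ with $P_1$ nonconstant and
$$P_2^2=c(P_1);$$
so $P_2\ne0$ and $\deg P_2=\tfrac32\deg P_1$. The polynomials $c$ and $c'=3t^2-1$ have no common root: if $t^2=\tfrac13$, then $c(t)=1-\tfrac23t$, which vanishes only for $t=\tfrac32$, and $\tfrac94\ne\tfrac13$. So $\alpha_1c+\alpha_2c'=1$ for some $\alpha_1,\alpha_2\in\mathbb R[t]$. Substituting $P_1$ gives $\alpha_1(P_1)P_2^2+\alpha_2(P_1)c'(P_1)=1$, and $P_2$ and $c'(P_1)$ are coprime. Differentiating, $2P_2P_2'=c'(P_1)P_1'$, so $P_2\mid P_1'$. As $P_1'\ne0$, this forces $\deg P_2\le\deg P_1-1<\tfrac32\deg P_1$, a contradiction. $\blacksquare$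

For a concrete instance of the obstruction take $m=2$, $F=y^2$ and $f=x+b(x)y$ with $b=\sqrt{1-x+x^3}-1$. No change of $x$ alone makes both coefficients $x$ and $b$ polynomial. But $\rho(x,y)=(x+b(x)y,\,y)$ is a Nash diffeomorphism germ, since $b(0)=0$, and $f\circ\rho^{-1}=x$. Changes of coordinates that mix $x$ and $y$ have more power, and we have to use them.

## The square root on a curve

By (F2) all coefficients are fractions in $x$ and a single root $\theta(x)$ of $M$. The plan is to change only the variable $y$, in a way depending on $\theta$, so that *on the hypersurface $F=0$* the function $\theta$ becomes rational in the new coordinates. Consider $m=2$ with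
$$\theta=\sqrt{1+x}-1,\quad M=T^2+2T-x,\quad F=y-\theta(x),\quad f=\theta(x).$$
Work near $v=1$ instead of $y=0$, through $y=z-1$ and $z=(\text{unit})\cdot v$.

*First try: $y=(1+\theta)v-1$.* Then $F$ becomes $(1+\theta)(v-1)$. The hypersurface is the line $v=1$, and on it $\theta(x)$ is not rational in $x$, since $1+x$ is not a square in $\mathbb R(x)$. The reason is visible over $x=0$: the equation $v=1$ does not involve $T$, so the two sheets $T=0$ and $T=-2$ of $M=0$ both lie over the point $(0,1)$, and rational functions of $(x,v)$ cannot tell them apart.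

*Second try: insert a factor that vanishes on the wrong sheet.* Let $\alpha(T)=M(0,T)/\big(T\,M_T(0,0)\big)=1+T/2$ and $y=(1+\theta)(1+\tfrac\theta2)v-1$. Then $F$ becomes
$$(1+\theta)\big((1+\tfrac\theta2)v-1\big).$$
On the sheet $T=-2$ the expression $(1+\tfrac T2)v-1$ equals $-1$, so that sheet carries no point of the hypersurface. Since $x=\theta^2+2\theta=2\theta(1+\tfrac\theta2)$,
$$\theta-\tfrac12xv=-\theta\big((1+\tfrac\theta2)v-1\big),$$
so $\theta$ is congruent to the *polynomial* $\tfrac12xv$ modulo the transformed $F$. The ideal also contains a nonzero polynomial, obtained by multiplying over the two sheets $\theta$ and $-2-\theta$: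
$$\big(1-(1+\tfrac\theta2)v\big)\big(1+\tfrac\theta2v\big)=1-v-\tfrac14xv^2 .$$
This polynomial equals $1$ at $v=0$. In the general proof that is the feature that lets us remove denominators.

## Proof of Proposition 4

If $m=1$, then $\Delta_0=\text{unit}\cdot y^d$ with $d\ge1$; take $\tau=\mathrm{id}$ and for $p^{(c)}$ the Taylor polynomial of $f^{(c)}$ of degree $d-1$. Let $m\ge2$ and $n=m-1$. A linear change of coordinates makes $\Delta_0$ $y$-regular; at the end it is composed into $\tau$. By (F3) we may replace $\Delta_0$ by $F=y^d+a_1y^{d-1}+\dots+a_d$, which generates the same ideal. Here $d\ge1$ and $a_i(0)=0$, and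
$$f^{(c)}\equiv g^{(c)}:=\sum_{j<d}b^{(c)}_j(x)y^j\pmod F .$$

**Step 1: an algebraic model of $F$ that equals $1$ on $v=0$ and has no zeros on the wrong sheets.** Write $F(x,z-1)=\sum_{i=0}^dA_i(x)z^i$. Since $A_0(0)=F(0,-1)=(-1)^d$, $A_0$ is a unit; put $e_i=A_i/A_0$ for $1\le i\le d$. Apply (F2) to all $e_i$ and $b_j^{(c)}$. This gives $M$, $\theta$ and polynomials $E_i,\beta_j^{(c)},B\in\mathbb R[x,T]$ with $B(0,0)=1$ and
$$e_i=\frac{E_i(x,\theta)}{B(x,\theta)},\qquad b_j^{(c)}=\frac{\beta_j^{(c)}(x,\theta)}{B(x,\theta)} .$$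
Let
$$\alpha(T)=\frac{M(0,T)}{T\,M_T(0,0)}\in\mathbb R[T],\qquad \alpha(0)=1,$$
$$\Gamma(x,T,v)=1+\sum_{i=1}^dE_i(x,T)\,B(x,T)^{i-1}\alpha(T)^iv^i\in\mathbb R[x,T,v].$$
Let $p_0=(0,1)\in\mathbb R^n\times\mathbb R$ and
$$\Phi(x,v)=\big(x,\ B(x,\theta(x))\,\alpha(\theta(x))\,v-1\big).$$
Then $\Phi(p_0)=0$, and the $v$-derivative of the last component is $B(0,0)\alpha(0)=1$ at $p_0$. So $\Phi:(\mathbb R^m,p_0)\to(\mathbb R^m,0)$ is a Nash diffeomorphism germ. With $z=B(x,\theta)\alpha(\theta)v$ we have $e_iz^i=E_iB^{i-1}\alpha^iv^i$, and therefore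
$$F\circ\Phi=A_0(x)\Big(1+\sum_{i=1}^d e_iz^i\Big)=A_0(x)\,\Gamma(x,\theta(x),v). \tag{2}$$

**Step 2: modulo $F\circ\Phi$, the functions become rational in $(x,v)$.** Let $R_0$ be the localization of $\mathbb R[x,v]$ at the maximal ideal $\mathfrak n$ of $p_0$, and
$$C=R_0[T]/(M,\Gamma).$$
Geometrically, $C$ describes the points of $\{M=\Gamma=0\}$ over $p_0$; we show there is just one, and a simple one. Since $M$ is monic in $T$, $C$ is a finite $R_0$-module, and
$$C/\mathfrak nC=\mathbb R[T]/\big(M(0,T),\Gamma(0,T,1)\big),\qquad M(0,T)=M_T(0,0)\,T\,\alpha(T).$$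
As $\alpha(0)=1$, the factors $T$ and $\alpha$ are coprime, and $\mathbb R[T]/(M(0,T))=\mathbb R[T]/(T)\times\mathbb R[T]/(\alpha)$. In the second factor $\Gamma(0,T,1)\equiv1$, so that factor is killed. In the first, $\Gamma(0,T,1)$ has class $\Gamma(0,0,1)=F(0,0)/A_0(0)=0$ by (2) at $p_0$, because $F(0,0)=a_d(0)=0$. Hence $C/\mathfrak nC=\mathbb R[T]/(T)=\mathbb R$, generated by $1$. By (F5) the map $R_0\to C$ is surjective. So $C$, which is nonzero, is a local ring with residue field $\mathbb R$, in which $T$ has residue $0$. The residue of $B(x,T)$ is $B(0,0)=1$, and $B(x,T)$ is a unit of $C$. By surjectivity there are $P^{(c)},Q\in\mathbb R[x,v]$ with $Q(p_0)\ne0$, $Q$ a common denominator, such that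
$$B(x,T)^{-1}\sum_{j<d}\beta_j^{(c)}(x,T)\big(B(x,T)\alpha(T)v-1\big)^j=\frac{P^{(c)}}{Q}\quad\text{in }C. \tag{3}$$
Because $M(x,\theta)=0$, sending $T\mapsto\theta(x)$ defines an $R_0$-algebra map $C\to\mathcal N_{p_0}/(\Gamma(x,\theta(x),v))$. It takes the left side of (3) to $\sum_jb_j^{(c)}(x)\big(B(x,\theta)\alpha(\theta)v-1\big)^j=g^{(c)}\circ\Phi$. By (2) the ideal $(\Gamma(x,\theta,v))$ equals $(F\circ\Phi)$, so $g^{(c)}\circ\Phi\equiv P^{(c)}/Q$ modulo $F\circ\Phi$. Since also $(f^{(c)}-g^{(c)})\circ\Phi\in(F\circ\Phi)$,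
$$f^{(c)}\circ\Phi-\frac{P^{(c)}}{Q}\in(F\circ\Phi)\,\mathcal N_{p_0}. \tag{4}$$

The remaining steps replace $P^{(c)}/Q$ by a polynomial.

**Step 3: a nonzero polynomial in the ideal $(F\circ\Phi)$, coprime to $Q$.** Let $\Delta\in\mathbb R[x,v]$ be the norm of $\Gamma$ from $\mathbb R[x,v][T]/(M)$. By (F4), $\Delta\in(M,\Gamma)\mathbb R[x,v,T]$; putting $T=\theta(x)$ and using (2), $\Delta\in(F\circ\Phi)\mathcal N_{p_0}$. As $\Gamma\equiv1$ modulo $v$, setting $v=0$ gives $\Delta(x,0)=1$; in particular $\Delta\ne0$. Write $\Delta=\Delta_1\Delta_2$, where $\Delta_1$ collects, with multiplicity, the irreducible factors vanishing at $p_0$. Then $\Delta_2(p_0)\ne0$, so $\Delta_2$ is a unit in $\mathcal N_{p_0}$ and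
$$\Delta_1\in(F\circ\Phi)\,\mathcal N_{p_0}. \tag{5}$$
From $\Delta_1(x,0)\Delta_2(x,0)=1$ the polynomial $\Delta_1(x,0)$ is a nonzero constant, and we normalize it to $\Delta_1(x,0)=1$. By (5), $\Delta_1(p_0)=0$, so $\Delta_1$ is nonconstant.

No irreducible factor of $\Delta_1$ divides $Q$, because these factors vanish at $p_0$ and $Q$ does not. So $\Delta_1$ and $Q$ are coprime in $\mathbb R[x,v]$, and then also in $\mathbb C[x,v]$: if a complex irreducible $h$ divided both, then either $h$ is real up to a scalar, or $h\bar h$ is real and divides both, and each case contradicts coprimality over $\mathbb R$. Hence on no component of the complex hypersurface $\{\Delta_1=0\}$ does $Q$ vanish identically, and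
$$S=\{\Delta_1=Q=0\}\subset\mathbb C^m$$
has dimension $\le m-2$. Moreover $p_0\notin S$.

**Step 4: a denominator that depends on $x$ only.** The idea is to use the norm of $Q$ with respect to $v$, modulo $\Delta_1$. For this $\Delta_1$ must have constant leading coefficient in $v$, and the norm must not vanish at $x=0$; a shear in general direction achieves both. For $\lambda\in\mathbb R^n$ let $L_\lambda(x,v)=(x+\lambda(v-1),v)$, an affine isomorphism fixing $p_0$. Choose $\lambda$ such that

1. the top-degree form of $\Delta_1$ does not vanish at $(\lambda,1)$;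
2. the complex line $\{(\lambda(v-1),v):v\in\mathbb C\}$ does not meet $S$.

*Such $\lambda$ exists.* A nonzero form $h(x,v)$ has $h(\lambda,1)$ a nonzero polynomial in $\lambda$, so (1) excludes a proper algebraic subset. For (2), let $(x,v)\in S$ lie on the line. If $v=1$, the point is $p_0\notin S$. If $v\ne1$, then $\lambda=x/(v-1)$ lies in the image of $S\cap\{v\neq1\}$ under a morphism to $\mathbb C^n$. The closure of this image has dimension $\le m-2=n-1$, so (2) also excludes only points of a proper algebraic subset of $\mathbb C^n$. Since $\mathbb R^n$ is Zariski dense in $\mathbb C^n$, some real $\lambda$ satisfies both.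

Put $\Delta'=\Delta_1\circ L_\lambda$, $P'^{(c)}=P^{(c)}\circ L_\lambda$, $Q'=Q\circ L_\lambda$. Let $D\ge1$ be the degree of $\Delta_1$. The polynomial $\Delta'(x,v)=\Delta_1(x-\lambda+\lambda v,\,v)$ has degree $D$ in $v$, and its coefficient of $v^D$ is the top form of $\Delta_1$ at $(\lambda,1)$, a nonzero constant. Also $\Delta'(x,0)=\Delta_1(x-\lambda,0)=1$. So $\mathbb R[x,v]/(\Delta')$ is a free $\mathbb R[x]$-module of rank $D$. Let $q(x)\in\mathbb R[x]$ be the norm of $Q'$ from it. By (F4),
$$q=Q'W+\Delta'W'\qquad\text{with }W,W'\in\mathbb R[x,v],$$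
and $q(0)$ is the norm of $Q'(0,v)$ from $\mathbb R[v]/(\Delta'(0,v))$. A common complex root $v$ of $Q'(0,v)$ and $\Delta'(0,v)$ would give a point $(\lambda(v-1),v)\in S$, against (2). So $q(0)\ne0$. As $Q'(p_0)=Q(p_0)\ne0$, in $R_0$ we have
$$\frac{P'^{(c)}}{Q'}-\frac{P'^{(c)}W}{q}=\frac{P'^{(c)}\,(q-Q'W)}{Q'q}=\frac{P'^{(c)}W'}{Q'q}\,\Delta'\in(\Delta'). \tag{6}$$

**Step 5: absorbing the denominator $q(x)$.** Here we use that $\Delta'$ equals $1$ on $v=0$: modulo $\Delta'$ the variable $v$ is invertible with polynomial inverse, and scaling $v$ by $q$ then makes $q$ invertible too. Write $\Delta'=1+v\,\Delta''(x,v)$ with $\Delta''\in\mathbb R[x,v]$. Let $\Psi(x,w)=(x,q(x)w)$ and $p_1=(0,1/q(0))$; since $q(0)\neq0$, $\Psi:(\mathbb R^m,p_1)\to(\mathbb R^m,p_0)$ is a Nash diffeomorphism germ. Then $\Delta'\circ\Psi=1+q(x)\,w\,\Delta''(x,q(x)w)$, and dividing by $q$,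
$$\frac1{q(x)}+w\,\Delta''(x,q(x)w)=\frac{\Delta'\circ\Psi}{q}\in(\Delta'\circ\Psi)\,\mathcal N_{p_1}. \tag{7}$$
Define the polynomial
$$p^{(c)}(x,w)=-\,w\,\Delta''(x,q(x)w)\,P'^{(c)}(x,q(x)w)\,W(x,q(x)w).$$
Multiplying (7) by $(P'^{(c)}W)\circ\Psi$ gives
$$\Big(\frac{P'^{(c)}W}{q}\Big)\circ\Psi\equiv p^{(c)}\pmod{\Delta'\circ\Psi}. \tag{8}$$

**Step 6: assembling the coordinate changes.** Put $\tau=\Phi\circ L_\lambda\circ\Psi:(\mathbb R^m,p_1)\to(\mathbb R^m,0)$. Composing (5) with $L_\lambda\circ\Psi$ gives $\Delta'\circ\Psi\in(F\circ\tau)\mathcal N_{p_1}$. Composing (4) with $L_\lambda\circ\Psi$ and (6) with $\Psi$, and adding (8), we get modulo $F\circ\tau$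
$$f^{(c)}\circ\tau\equiv\frac{P'^{(c)}}{Q'}\circ\Psi\equiv\Big(\frac{P'^{(c)}W}{q}\Big)\circ\Psi\equiv p^{(c)} .$$
So $f^{(c)}\circ\tau-p^{(c)}\in(F\circ\tau)=(\Delta_0\circ\tau)$. Finally translate $p_1$ to $0$, which keeps polynomials polynomial, and compose $\tau$ on the left with the initial linear change of coordinates. $\blacksquare$

With Proposition 4 the proof of Theorem 1 is complete.

## One function together with finitely many ideals

**Proof of Theorem 2.** For $m=0$ the statement is trivial, so let $m\ge1$. Put $J=J(f)$ if $f$ is nonconstant and $J=\mathcal N_m$ otherwise, and $I=I_1\cdots I_r$ ($I=\mathcal N_m$ if $r=0$). Let $g_{i1},g_{i2},\dots$ be finitely many generators of $I_i$.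

**Step 1: make the generators polynomial, and $f$ polynomial modulo a small ideal.** Since $\mathcal N_m$ is a domain, there is $0\ne\Delta_0\in\mathfrak m^2J^2I$. Proposition 4, applied to $f$ and all $g_{ij}$, gives $\tau$ and polynomials $p,p_{ij}$ congruent to $f\circ\tau$, $g_{ij}\circ\tau$ modulo $\Delta_0\circ\tau$. Let $K_i=\tau^*I_i$. As $I\subset I_i$, we have $\Delta_0\circ\tau\in\mathfrak m^2\tau^*I\subset\mathfrak mK_i$. So each $p_{ij}$ lies in $K_i$, and the $p_{ij}$ ($j=1,2,\dots$) generate $K_i$ modulo $\mathfrak mK_i$. By (F5) they generate $K_i$.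

**Step 2: make $f$ polynomial without moving the ideals $K_i$.** If $f$ is constant put $\sigma_1=\mathrm{id}$. Otherwise
$$p-f\circ\tau\in\tau^*(\mathfrak m^2J(f)^2I)=\mathfrak m^2\,(\tau^*I)\,J(f\circ\tau)^2 .$$
Lemma 1, for $f\circ\tau$ and the ideal $\tau^*I$, gives $\sigma_1$ with $f\circ\tau\circ\sigma_1=p$ and with the components of $\sigma_1-\mathrm{id}$ in $\mathfrak m^2\tau^*I\subset\mathfrak mK_i$ for every $i$. Let $g\in K_i$. By Hadamard division applied to $g(x+\xi)-g(x)$, the germ $g\circ\sigma_1-g$ lies in the ideal generated by the components of $\sigma_1-\mathrm{id}$, hence in $\mathfrak mK_i$. So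
$$\sigma_1^*K_i\subset K_i\subset\sigma_1^*K_i+\mathfrak mK_i,$$
and $\sigma_1^*K_i=K_i$ by (F5). Thus $\sigma_2=\tau\circ\sigma_1$ makes $f\circ\sigma_2$ polynomial, and $\sigma_2^*I_i=\sigma_1^*K_i=K_i$ is generated by polynomials.

**Step 3: make the $k$-jet of the coordinate change trivial.** Let $\gamma$ be the polynomial map given by the $k$-jet at $0$ of $\sigma_2^{-1}$. As $k\ge1$, its differential at $0$ is that of $\sigma_2^{-1}$, so $\gamma$ is a Nash diffeomorphism germ. Put $\sigma=\sigma_2\circ\gamma$. Since $\gamma\equiv\sigma_2^{-1}$ mod $\mathfrak m^{k+1}$, we get $\sigma\equiv\sigma_2\circ\sigma_2^{-1}=\mathrm{id}$ mod $\mathfrak m^{k+1}$. Composing a polynomial with the polynomial map $\gamma$ gives a polynomial. So $f\circ\sigma$ is polynomial, and $\sigma^*I_i=\gamma^*K_i$ is generated by polynomials.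

**Step 4: sets.** If $V_i=\mathbb R^m$ as a germ there is nothing to prove for it. For the other $V_i$ let $I_i\ne0$ be the ideal generated by equations of $V_i$. Then $\sigma^{-1}(V_i)$ is the zero set of $\sigma^*I_i$, which is generated by polynomials, so it is an algebraic germ. $\blacksquare$

Since $k$ is arbitrary, $f\circ\sigma$ is a polynomial with the same $k$-jet as $f$. This fits with the germ $y^2(y-\theta)^2$ above: its polynomial forms can agree with it to any prescribed order, but none of them is its truncation. With $f$ constant, Theorem 2 contains Theorem 8.6.12, at the level of ideals.
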